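# Commuting nonexpansive maps without common approximate fixed points

## Displacements that add up to at least $m-1$

**Theorem 1.** There are a Banach space $E$, a closed convex set $K\subset E$ with $\operatorname{diam}K=1$, and pairwise commuting nonexpansive maps $T_k:K\to K$ $(k\in\mathbb Z)$ such that for all distinct $k_1,\dots,k_m\in\mathbb Z$ and all $x\in K$,
$$\sum_{r=1}^m\|x-T_{k_r}x\|\ \ge\ m-1. \tag{1}$$
In particular $\bigcap_{r=1}^mF_\varepsilon(T_{k_r})=\emptyset$ whenever $\varepsilon<1-\frac1m$.

Let me unpack this. A map $T:K\to K$ is **nonexpansive** if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in K$. For $\varepsilon>0$ we put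
$$F_\varepsilon(T)=\{x\in K:\ \|x-Tx\|\le\varepsilon\},$$
the set of $\varepsilon$-approximate fixed points. On a nonempty bounded convex set every nonexpansive $T$ has $F_\varepsilon(T)\ne\emptyset$ for each $\varepsilon>0$ (proved in the next section). The article "Metric fixed point theory: a brief retrospective" (doi:10.1186/s13663-015-0464-5) is the source of the following problem: if $K$ is a nonempty bounded (closed) convex subset of a Banach space and $T,G:K\to K$ are *commuting* nonexpansive maps, is $F_\varepsilon(T)\cap F_\varepsilon(G)\neq\emptyset$ for each $\varepsilon>0$?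

Theorem 1 with $m=2$, $T=T_0$, $G=T_1$ says no: every $x\in K$ satisfies $\|x-Tx\|+\|x-Gx\|\ge1$, so $F_\varepsilon(T)\cap F_\varepsilon(G)=\emptyset$ for every $\varepsilon<\frac12$, on a set of diameter $1$. The "in particular" is just as quick: a point $x$ of $\bigcap_rF_\varepsilon(T_{k_r})$ satisfies $m\varepsilon\ge\sum_r\|x-T_{k_r}x\|\ge m-1$. Read the other way, for $\varepsilon<1$ a point lying in $m$ of the sets $F_\varepsilon(T_k)$ forces $m\le 1/(1-\varepsilon)$, so each $x\in K$ lies in at most $1/(1-\varepsilon)$ of the sets $F_\varepsilon(T_k)$, $k\in\mathbb Z$.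

Two further theorems tell us how far the counterexample can go.

**Theorem 2 (sharpness).** Let $K$ be nonempty, bounded and convex with diameter $D$, and let $T_1,\dots,T_m:K\to K$ be nonexpansive (commuting or not). Then $\bigcap_iF_\varepsilon(T_i)\ne\emptyset$ for every $\varepsilon>(1-\frac1m)D$. By Theorem 1 and scaling, the constant $1-\frac1m$ is optimal for every $m\ge2$, even for commuting maps and closed $K$. For two maps the sharp constant is $\frac12D$.

**Theorem 3 (a positive case).** If $K$ is nonempty, bounded and convex, $T_1,\dots,T_n:K\to K$ are commuting nonexpansive maps, and $T_1,\dots,T_{n-1}$ are affine, then $\bigcap_iF_\varepsilon(T_i)\ne\emptyset$ for all $\varepsilon>0$. So in any counterexample to the problem neither map is affine.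

## One nonexpansive map has approximate fixed points

**Proposition 4.** If $K$ is a nonempty bounded convex subset of a Banach space and $T:K\to K$ is nonexpansive, then $F_\varepsilon(T)\ne\emptyset$ for each $\varepsilon>0$.

**Proof.** Let $D=\operatorname{diam}K$, fix $x_0\in K$ and $t\in(0,1)$, and put $T_tx=(1-t)Tx+tx_0$. By convexity $T_t$ maps $K$ to $K$, and it has Lipschitz constant $1-t$. Let $y_p=T_t^px_0$. Then $\|y_p-T_ty_p\|\le(1-t)^p\|x_0-T_tx_0\|\le(1-t)^pD$, and $\|T_ty_p-Ty_p\|=t\|x_0-Ty_p\|\le tD$. Hence $\|y_p-Ty_p\|\le(1-t)^pD+tD$. Choose $t$ with $tD\le\varepsilon/2$, then $p$ large. $\blacksquare$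

Closedness of $K$ was not used; this will matter in the proof of Theorem 3. The word "approximate" is needed. In $c_0$ let $K=\{x: 0\le x_i\le1\}$ and $T(x_1,x_2,\dots)=(1,x_1,x_2,\dots)$. A fixed point would be $(1,1,1,\dots)\notin c_0$. But the point with coordinates $x_i=\max(0,1-(i-1)\varepsilon)$ lies in $F_\varepsilon(T)$, because consecutive coordinates differ by at most $\varepsilon$ and $x_1=1$.

## Intervals, and the convexity that is missing

Take $K=[a,b]\subset\mathbb R$ and commuting nonexpansive $T,G$. By the intermediate value theorem $T$ has a fixed point. If $p<q$ are fixed by $T$ and $p<z<q$, then $Tz-p\le z-p$ and $q-Tz\le q-z$, so $Tz=z$. Thus $\operatorname{Fix}(T)$ is a closed interval. If $Tp=p$ then $T(Gp)=G(Tp)=Gp$, so $G$ maps this interval into itself and has a fixed point there. On an interval, then, $T$ and $G$ even have a common fixed point.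

The same plan suggests itself in general. For commuting $T,G$ and $x\in F_\varepsilon(T)$,
$$\|Gx-TGx\|=\|Gx-GTx\|\le\|x-Tx\|\le\varepsilon, \tag{2}$$
so $G$ maps $F_\varepsilon(T)$ into itself. If $F_\varepsilon(T)$ were convex, Proposition 4 applied to $G$ on $F_\varepsilon(T)$ would finish the proof.

This is exactly where the approach stops. Let $K=[0,1]^2$ with the sup norm and $T(x,y)=(x,|x-\tfrac12|)$. Since $u\mapsto|u-\frac12|$ is $1$-Lipschitz, $T$ is nonexpansive. The points $(0,\frac12)$ and $(1,\frac12)$ are fixed, but their midpoint $(\frac12,\frac12)$ goes to $(\frac12,0)$. So $F_\varepsilon(T)$ is not convex for any $\varepsilon<\frac12$. For $x,y\in F_\varepsilon(T)$ with midpoint $z$ we only know that $\|Tz-x\|\le\|z-x\|+\varepsilon$ and $\|Tz-y\|\le\|z-y\|+\varepsilon$. So $Tz$ is approximately a *metric* midpoint of $x$ and $y$, and in a norm like this one such points may lie far from $z$.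

If $T$ is affine, $F_\varepsilon(T)$ is convex and the plan goes through, for several maps at once.

**Proof of Theorem 3.** Let $D=\operatorname{diam}K$ and let $N\ge1$ be an integer with $N\ge D/\varepsilon$.

**Step 1: a common approximate fixed point of the affine maps.** For $i<n$ let $A_i=\frac1N\sum_{k=0}^{N-1}T_i^k:K\to K$. Because $T_1,\dots,T_{n-1}$ are affine and commute, the $A_i$ are affine and commute with one another: both $A_iA_l$ and $A_lA_i$ equal $\frac1{N^2}\sum_{k,j}T_i^kT_l^j$. Pick $x_0\in K$ and set $x=A_1\cdots A_{n-1}x_0$ (and $x=x_0$ if $n=1$). For each $i<n$ we may move $A_i$ to the front and write $x=A_iy$ with $y\in K$. Since $T_i$ is affine, $T_ix=\frac1N\sum_{k=0}^{N-1}T_i^{k+1}y$, and the difference telescopes: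
$$\|x-T_ix\|=\tfrac1N\|y-T_i^Ny\|\le D/N\le\varepsilon .$$
So $C=\bigcap_{i<n}F_\varepsilon(T_i)$ (with $C=K$ if $n=1$) is nonempty.

**Step 2: run $T_n$ on $C$.** The purpose is to apply Proposition 4 on $C$. The set $C$ is bounded. It is convex because each $x\mapsto x-T_ix$ is affine and the norm is convex. It is $T_n$-invariant by (2), applied with $T=T_i$ and $G=T_n$. Proposition 4 for $T_n|_C$ gives a point of $C\cap F_\varepsilon(T_n)$.

For the last sentence of the theorem take $n=2$ and call the affine map $T_1$. $\blacksquare$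

## Averaging the maps, and the constant $1-\frac1m$

Another natural attempt is to average the maps instead of their fixed point sets. It proves Theorem 2.

**Proof of Theorem 2.** The map $A=\frac1m\sum_jT_j:K\to K$ is nonexpansive. By Proposition 4, for each $\eta>0$ there is $x\in K$ with $\|x-Ax\|\le\eta$. For every $i$,
$$\|x-T_ix\|\le\eta+\Big\|\tfrac1m\sum_j(T_jx-T_ix)\Big\|\le\eta+\tfrac{m-1}mD,$$
because the term $j=i$ vanishes and the others have norm at most $D$. As $\eta>0$ is arbitrary, the first statement follows.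

For optimality let $K,T_k$ be as in Theorem 1 (proved below) and let $D>0$. On $DK$, which has diameter $D$, the maps $x\mapsto D\,T_k(x/D)$ are nonexpansive and commute, and all displacements are multiplied by $D$. So for $m$ of these maps $\bigcap F_\varepsilon=\emptyset$ when $\varepsilon<(1-\frac1m)D$. $\blacksquare$

With two maps the argument finds $x$ near the midpoint of $Tx$ and $Gx$, and then says nothing about the distance from $Tx$ to $Gx$. To build a counterexample we want $Tx$ and $Gx$ at the maximal distance for *every* $x$.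

## Finitely supported measures and the Kantorovich distance

For a set $X$ let $P(X)$ be the set of finitely supported probability measures on $X$. Let $d$ be a pseudometric on $X$ with $d\le1$; "pseudo" means that distinct points may have distance $0$. A coupling of $\mu,\nu\in P(X)$ is a $\pi\in P(X\times X)$ with marginals $\mu$ and $\nu$. Put
$$W_d(\mu,\nu)=\min_\pi\int d(y,z)\,d\pi(y,z).$$
The minimum exists, since the couplings form a compact polytope. For a map $j:X\to Y$, $j_*\mu$ denotes the image measure. Inside $W$ we write $x$ for the Dirac mass $\delta_x$.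

**Lemma 5.**

* (W1) $W_d$ is a pseudometric on $P(X)$ with values in $[0,1]$.
* (W2) $W_d(\delta_x,\mu)=\int d(x,y)\,d\mu(y)$; in particular $W_d(\delta_x,\delta_y)=d(x,y)$.
* (W3) If $j:(X,d)\to(Y,d')$ is nonexpansive, then $W_{d'}(j_*\mu,j_*\nu)\le W_d(\mu,\nu)$.
* (W4) If $d$ is a metric, then $W_d(\mu,\nu)=\sup\big\{|\int f\,d\mu-\int f\,d\nu| : f:X\to\mathbb R\ 1\text{-Lipschitz}\big\}$.

**Proof.** (W1) The diagonal coupling gives $W_d(\mu,\mu)=0$; symmetry and the range are clear. For the triangle inequality let $\pi_{12}$ couple $\mu,\nu$ and $\pi_{23}$ couple $\nu,\lambda$, both optimally. The measure $\pi_{12}(x,y)\pi_{23}(y,z)/\nu(y)$ on triples with $\nu(y)>0$ has $(x,y)$-marginal $\pi_{12}$ and $(y,z)$-marginal $\pi_{23}$, so its $(x,z)$-marginal couples $\mu,\lambda$. Integrate $d(x,z)\le d(x,y)+d(y,z)$.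

(W2) The only coupling of $\delta_x$ and $\mu$ is the product.

(W3) If $\pi$ is an optimal coupling of $\mu,\nu$, then $(j\times j)_*\pi$ couples $j_*\mu,j_*\nu$ and costs at most as much.

(W4) This is the Kantorovich–Rubinstein duality theorem (see Villani, *Topics in Optimal Transportation*, Thm 1.14). In our finite setting it follows from linear programming duality. "$\ge$": for any coupling $\pi$, $|\int f\,d\mu-\int f\,d\nu|=|\int(f(y)-f(z))\,d\pi|\le\int d\,d\pi$. "$\le$": let $F$ be the union of the two supports. The minimum $W_d(\mu,\nu)$ equals the maximum of $\int\varphi\,d\mu+\int\psi\,d\nu$ over functions $\varphi,\psi$ on $F$ with $\varphi(y)+\psi(z)\le d(y,z)$. Take maximizers and set $f(p)=\min_{z\in F}[d(p,z)-\psi(z)]$ for $p\in X$. As a minimum of finitely many $1$-Lipschitz functions, $f$ is $1$-Lipschitz. On $F$ we have $f\ge\varphi$ by the constraint and $f\le-\psi$ by taking $z=p$. Hence $W_d(\mu,\nu)=\int\varphi\,d\mu+\int\psi\,d\nu\le\int f\,d\mu-\int f\,d\nu$. $\blacksquare$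

**Example.** Let $d$ be the $0$–$1$ metric on $\mathbb Z$. The cost of $\pi$ is $1-\pi(\text{diagonal})$, and $\pi(k,k)\le\min(\mu(k),\nu(k))$. Equality for all $k$ can be achieved: if $\mu\ne\nu$, put the common mass on the diagonal and couple the remainders by a normalized product. So
$$W_d(\mu,\nu)=1-\sum_k\min(\mu(k),\nu(k)).$$

## Commuting only on Dirac masses

Suppose $M$ is a metric space with $d\le1$ and $g$ is an isometry of $M$ moving every point by distance $1$. The set $P(M)$ with the metric $W_d$ will be our convex set, before completion. Points of $M$ sit inside it as Dirac masses. Let $S:P(M)\to M$ be nonexpansive and consider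
$$T\mu=\delta_{S\mu},\qquad G\mu=\delta_{gS\mu}.$$
Both are nonexpansive, and $W_d(T\mu,G\mu)=d(S\mu,gS\mu)=1$ for every $\mu$. So $\mu$ cannot be close to both $T\mu$ and $G\mu$.

Do they commute? We have $TG\mu=\delta_{S\delta_{gS\mu}}$ and $GT\mu=\delta_{gS\delta_{S\mu}}$. Since $T$ and $G$ take values in Dirac masses, all we need is
$$S\delta_{gx}=gS\delta_x\qquad\text{for } x\in M.$$

One might ask for more, namely that $S(g_*\mu)=gS\mu$ for *all* $\mu$. That is impossible. Let $\mu_N=\frac1N\sum_{k=0}^{N-1}\delta_{g^kx}$. The measures $g_*\mu_N$ and $\mu_N$ share mass at least $\frac{N-1}N$, so $W_d(g_*\mu_N,\mu_N)\le\frac1N$. Full equivariance would give $1=d(gS\mu_N,S\mu_N)\le\frac1N$. So $S$ must commute with $g$ on Dirac masses *and nowhere near the averages of orbits*.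

One might also hope for a small $M$, say $M=\mathbb Z$ with the $0$–$1$ metric and $g(k)=k+1$. That fails too. The measure $\mu=\frac12\delta_0+\frac12\delta_1$ has distance $\frac12$ to $\delta_0$ and to $\delta_1$. Points of $\mathbb Z$ at distance at most $\frac12$ coincide, so $S\delta_0=S\mu=S\delta_1$, against $S\delta_1=gS\delta_0$. The space $M$ must contain a point halfway between $S\delta_0$ and $S\delta_1$, and likewise for all measures.

The next proposition states exactly what must be constructed. It asks for the strong form of "$g$ moves points far" that yields (1) for every $m$.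

**Proposition 6.** Suppose there are a nonempty metric space $(M,d)$ with $d\le1$, a bijective isometry $g$ of $M$ and a map $S:P(M)\to M$ such that
$$d(S\mu,S\nu)\le W_d(\mu,\nu)\qquad(\mu,\nu\in P(M)), \tag{3}$$
$$s\circ g=g\circ s\ \text{ on } M,\qquad\text{where } s(x)=S\delta_x, \tag{4}$$
$$\sum_{r=1}^md(g^{k_r}x,z)\ge m-1\qquad(x,z\in M,\ k_1,\dots,k_m\in\mathbb Z\text{ distinct},\ m\ge1). \tag{5}$$
Then Theorem 1 holds.

For $m=2$ and $z=g^{k_1}x$, (5) says $d(g^{k_1}x,g^{k_2}x)=1$ whenever $k_1\ne k_2$.

**Proof.** **Step 1: realize $P(M)$ as a convex set in a normed space.** Let $V$ be the space of finitely supported signed measures on $M$ of total mass $0$, with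
$$\|\tau\|=\sup\Big\{\Big|\int f\,d\tau\Big|:\ f:M\to\mathbb R\ 1\text{-Lipschitz}\Big\}.$$
Homogeneity and the triangle inequality are clear. The supremum is finite: fix $p_0\in M$; then $|f-f(p_0)|\le1$, and $\int f\,d\tau=\int(f-f(p_0))\,d\tau$ has absolute value at most $\sum_p|\tau(p)|$. It is definite: if $\tau(p)\ne0$, the support contains another point because the total mass is $0$. Let $r>0$ be at most the distance from $p$ to the other support points, and take the $1$-Lipschitz function $f=\max(0,r-d(\cdot,p))$. Then $\int f\,d\tau=r\tau(p)\ne0$. By (W4),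
$$\|\mu-\nu\|=W_d(\mu,\nu)\qquad(\mu,\nu\in P(M)). \tag{6}$$
Let $E$ be the completion of $V$, let $K_0=\{\mu-\delta_{p_0}:\mu\in P(M)\}$, and let $K=\overline{K_0}\subset E$. The set $K_0$ is convex, so $K$ is closed and convex. We identify $\mu\in P(M)$ with $\mu-\delta_{p_0}\in K_0$; differences do not change. By (6) and $W_d\le1$ we get $\operatorname{diam}K\le1$, and $\|\delta_{gp_0}-\delta_{p_0}\|=d(gp_0,p_0)=1$. So $\operatorname{diam}K=1$.

**Step 2: define the maps on $K_0$ and check the three properties.** For $k\in\mathbb Z$ let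
$$T_k\mu=\delta_{g^kS\mu}.$$
*Nonexpansive:* by (6), (W2) and (3), $\|T_k\mu-T_k\nu\|=d(g^kS\mu,g^kS\nu)=d(S\mu,S\nu)\le W_d(\mu,\nu)=\|\mu-\nu\|$.

*Commuting:* since $g$ is bijective, (4) gives $s\circ g^l=g^l\circ s$ for all $l\in\mathbb Z$. Hence $T_kT_l\mu=\delta_{g^ks(g^lS\mu)}=\delta_{g^{k+l}s(S\mu)}$, which is symmetric in $k,l$.

*Displacement:* by (6), (W2) and (5),
$$\sum_{r=1}^m\|\mu-T_{k_r}\mu\|=\int_M\sum_{r=1}^md(g^{k_r}S\mu,z)\,d\mu(z)\ge m-1.$$

**Step 3: pass to the closure.** Here we make the set closed. Since $K$ is complete and $K_0$ is dense in it, each $T_k$ extends uniquely to a nonexpansive map $K\to K$. The identities $T_kT_l=T_lT_k$ and the inequality (1) hold on a dense set and involve continuous functions, so they hold on $K$. $\blacksquare$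

For $m=2$ the displacement bound also follows from the triangle inequality, $\|\mu-T_0\mu\|+\|\mu-T_1\mu\|\ge\|T_0\mu-T_1\mu\|=1$. For larger $m$ the triangle inequality alone would give only $\frac m2$, and (5) does the work. Moreover (5) cannot be improved. For distinct $k_1,\dots,k_m$ let $\mu=\frac1m\sum_l\delta_{g^{k_l}x}$ and $z=S\mu$. By (4), (3) and (W2),
$$d(g^{k_r}s(x),z)=d(S\delta_{g^{k_r}x},S\mu)\le\tfrac1m\sum_ld(g^{k_r}x,g^{k_l}x)\le\tfrac{m-1}m .$$
These $m$ numbers sum to at most $m-1$, so (5), applied to $s(x)$ and $z$, holds with equality there.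

## The distances forced between the points $g^iS\mu$

How do we get $M$? Start with some space $X$ with an isometry $g$, and freely adjoin a point $S\mu$ for each $\mu\in P(X)$, together with its translates $g^iS\mu$. Write $(i,\mu)$ for the future $g^iS\mu$, so $g(i,\mu)=(i+1,\mu)$. Which distances do (3) and (4) force? First, $d(g^iS\mu,g^iS\nu)\le W(\mu,\nu)$. Next, by (4), $g^iS\delta_x=g^kS\delta_{g^{i-k}x}$. Travelling through this common point we get
$$d(g^iS\mu,g^kS\nu)\le d(g^iS\mu,g^iS\delta_x)+d(g^kS\delta_{g^{i-k}x},g^kS\nu)\le W(\mu,x)+W(g^{i-k}x,\nu).$$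
We want distances as *large* as possible, subject to $d\le1$. So we turn these upper bounds into a definition.

The new $S$ takes measures on $X$ to points of a bigger space, so the construction must be iterated. Let $X_0=\mathbb Z$, let $d_0$ be the $0$–$1$ metric, and let $g(k)=k+1$. Given $(X_n,d_n,g)$, write $W_n=W_{d_n}$ and set $X_{n+1}=\mathbb Z\times P(X_n)$, $g(i,\mu)=(i+1,\mu)$,
$$d_{n+1}\big((i,\mu),(i,\nu)\big)=W_n(\mu,\nu), \tag{7}$$
$$d_{n+1}\big((i,\mu),(k,\nu)\big)=\min\Big\{1,\ \inf_{x\in X_n}\big[W_n(\mu,x)+W_n(g^{i-k}x,\nu)\big]\Big\}\quad(i\ne k). \tag{8}$$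

**Level one by hand.** By (W2), $W_0(\mu,x)=1-\mu(x)$. So for $i\ne k$
$$d_1\big((i,\mu),(k,\nu)\big)=\min\Big\{1,\ 2-\sup_{x\in\mathbb Z}\big[\mu(x)+\nu(x+i-k)\big]\Big\}.$$
First, $(0,\delta_1)$ and $(1,\delta_0)$ have distance $0$ (take $x=1$), as (4) demands; so $d_1$ is only a pseudometric. Second, for $k\neq0$ the points $x$ and $x-k$ are distinct, so $\mu(x)+\mu(x-k)\le1$ and therefore $d_1\big((0,\mu),(k,\mu)\big)=1$. Every nontrivial power of $g$ moves every point by exactly $1$. Third, let $\mu=\frac12\delta_0+\frac12\delta_1$. The point $(0,\mu)$ is at distance $\frac12$ from $(0,\delta_0)$ and from $(0,\delta_1)$, so it is the midpoint that $\mathbb Z$ lacked. Finally $S(g_*\mu)=(0,g_*\mu)$ and $gS\mu=(1,\mu)$: here $\sup_x[\mu(x)+(g_*\mu)(x+1)]=\sup_x2\mu(x)=1$, so these two points have distance $1$. The equivariance that we could not afford has been broken completely at this $\mu$.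

## Three properties of every level

The danger in iterating is that the shortcuts in (8) bring $x$ and $gx$ together. Property (C) below, which is (5) at level $n$, excludes this. It reproduces itself because it can be integrated against a coupling.

**Lemma 7.** For every $n\ge0$:

* (A) $d_n$ is a pseudometric on $X_n$ with values in $[0,1]$.
* (B) $g:X_n\to X_n$ is a bijection preserving $d_n$.
* (C) For all $x,z\in X_n$ and distinct integers $k_1,\dots,k_m$ ($m\ge1$), $\ \sum_{r=1}^md_n(g^{k_r}x,z)\ge m-1$.

**Proof.** We use induction on $n$. For $n=0$, (A) and (B) are clear. (C) holds because the points $x+k_r$ are distinct, so at most one term vanishes and the others equal $1$. Assume the lemma for $n$.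

**Step 1: (B) for $n+1$.** The map $(i,\mu)\mapsto(i+1,\mu)$ is bijective, and (7), (8) depend on $i,k$ only through $i-k$.

**Step 2: (A) for $n+1$.** We must check that the definition by shortcuts obeys the triangle inequality. By (W1), all values lie in $[0,1]$, and $d_{n+1}((i,\mu),(i,\mu))=0$. Symmetry is clear for equal first coordinates. For $i\ne k$, substituting $y=g^{i-k}x$,
$$W_n(\mu,x)+W_n(g^{i-k}x,\nu)=W_n(\nu,y)+W_n(g^{k-i}y,\mu),$$
so both orders give the same infimum. For the triangle inequality
$$d_{n+1}((i,\mu),(k,\lambda))\le d_{n+1}((i,\mu),(j,\nu))+d_{n+1}((j,\nu),(k,\lambda))$$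
we may assume that both distances on the right are $<1$, since the left side is at most $1$. Then for different first coordinates the distance on the right *equals* the infimum in (8), without the cut-off.

*Case $i=j=k$.* This is the triangle inequality for $W_n$.

*Case $i=j\ne k$.* For all $x\in X_n$, $W_n(\mu,x)\le W_n(\mu,\nu)+W_n(\nu,x)$. Add $W_n(g^{i-k}x,\lambda)$ and take the infimum over $x$ to get $d_{n+1}((i,\mu),(k,\lambda))\le W_n(\mu,\nu)+d_{n+1}((i,\nu),(k,\lambda))$. The case $i\ne j=k$ follows by symmetry.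

*Case $i=k\ne j$.* The second distance on the right is the infimum over $y'$ of $W_n(\nu,y')+W_n(g^{j-i}y',\lambda)$; write $y'=g^{i-j}y$. For all $x,y\in X_n$,
$$\begin{aligned}&W_n(\mu,x)+W_n(g^{i-j}x,\nu)+W_n(\nu,g^{i-j}y)+W_n(y,\lambda)\\&\qquad\ge W_n(\mu,x)+d_n(g^{i-j}x,g^{i-j}y)+W_n(y,\lambda)\\&\qquad=W_n(\mu,x)+d_n(x,y)+W_n(y,\lambda)\ \ge\ W_n(\mu,\lambda),\end{aligned}$$
where the equality is (B) for $n$. Take infima over $x$ and $y$.

*Case $i,j,k$ distinct.* For all $x,y\in X_n$, using $d_n(g^{i-j}x,y)=d_n(g^{i-k}x,g^{j-k}y)$ from (B),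
$$\begin{aligned}&W_n(\mu,x)+W_n(g^{i-j}x,\nu)+W_n(\nu,y)+W_n(g^{j-k}y,\lambda)\\&\qquad\ge W_n(\mu,x)+d_n(g^{i-k}x,g^{j-k}y)+W_n(g^{j-k}y,\lambda)\\&\qquad\ge W_n(\mu,x)+W_n(g^{i-k}x,\lambda)\ \ge\ d_{n+1}((i,\mu),(k,\lambda)).\end{aligned}$$
Take infima again.

**Step 3: (C) for $n+1$.** The purpose is to bound all the distances from below by integrals against *one* coupling. Let $x=(i,\mu)$ and $z=(l,\nu)$, and put
$$h_r=i+k_r-l,\qquad q_r=d_{n+1}(g^{k_r}x,z)=d_{n+1}((i+k_r,\mu),(l,\nu)).$$
The integers $h_r$ are distinct. Discard the indices with $q_r=1$; each contributes exactly $1$. If $m'$ indices remain, it suffices to show that their $q_r$ sum to at least $m'-1$, since then the total is at least $(m-m')+(m'-1)=m-1$. For $m'=0$ this is trivial, so let $m'\ge1$. Fix an optimal coupling $\pi$ of $\mu,\nu$ for $d_n$, and let $\eta>0$. We claim that for each remaining $r$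
$$q_r+\eta\ \ge\ \int d_n(g^{h_r}y,z')\,d\pi(y,z'). \tag{9}$$
If $h_r=0$, which happens for at most one $r$, then $q_r=W_n(\mu,\nu)=\int d_n(y,z')\,d\pi$. If $h_r\ne0$, then $q_r<1$ is the infimum in (8), so there is $x_r\in X_n$ with $q_r+\eta\ge W_n(\mu,x_r)+W_n(g^{h_r}x_r,\nu)$. By (W2), and since $\pi$ has marginals $\mu$ and $\nu$,
$$q_r+\eta\ \ge\ \int\big[d_n(y,x_r)+d_n(g^{h_r}x_r,z')\big]\,d\pi(y,z').$$
By (B), $d_n(y,x_r)=d_n(g^{h_r}y,g^{h_r}x_r)$, and the triangle inequality gives (9).

Now sum (9) over the remaining indices and apply (C) for $n$ to the points $y,z'$ and the distinct integers $h_r$ inside the integral: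
$$\sum_r(q_r+\eta)\ \ge\ \int\sum_rd_n(g^{h_r}y,z')\,d\pi(y,z')\ \ge\ m'-1 .$$
Let $\eta\to0$. $\blacksquare$

## Linking the levels

We need maps $X_n\to X_{n+1}$ along which the adjoining maps agree. Define
$$j_0(k)=(k,\delta_0),\qquad j_{n+1}(i,\mu)=(i,(j_n)_*\mu),\qquad S_n:P(X_n)\to X_{n+1},\quad S_n\mu=(0,\mu).$$

**Lemma 8.** Each $j_n:X_n\to X_{n+1}$ is injective, commutes with $g$ and is nonexpansive. Moreover, for all $\mu,\nu\in P(X_n)$ and $x\in X_n$:

* (i) $d_{n+1}(S_n\mu,S_n\nu)=W_n(\mu,\nu)$;
* (ii) $j_{n+1}S_n\mu=S_{n+1}(j_n)_*\mu$;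
* (iii) $d_{n+1}(S_n\delta_{gx},\,gS_n\delta_x)=0$.

**Proof.** **Step 1: the maps $j_n$.** Here we check what is needed to form a union. Injectivity is clear for $j_0$, and if $j_n$ is injective, so are $(j_n)_*$ and $j_{n+1}$. Each $j_n$ commutes with $g$ because $g$ acts on the integer coordinate, and $j_0(k+1)=(k+1,\delta_0)=g\,j_0(k)$.

The map $j_0$ is nonexpansive because $d_1\le1$ and distinct integers have $d_0$-distance $1$. Suppose $j_n$ is nonexpansive. For equal first coordinates, $j_{n+1}$ does not increase distances, by (7) and (W3). For $i\ne k$, the infimum over $X_{n+1}$ defining $d_{n+2}$ is at most the infimum over the points $j_n(x)$, $x\in X_n$. For these, $g^{i-k}j_n=j_ng^{i-k}$ and (W3) give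
$$W_{n+1}((j_n)_*\mu,j_nx)+W_{n+1}(g^{i-k}j_nx,(j_n)_*\nu)\le W_n(\mu,x)+W_n(g^{i-k}x,\nu).$$
Taking the infimum over $x$ and cutting off at $1$, we see that $j_{n+1}$ is nonexpansive.

**Step 2: the maps $S_n$.** We verify that they obey (3) and (4) from one level to the next. (i) is (7), and (ii) holds since both sides are $(0,(j_n)_*\mu)$. For (iii) we have
$$d_{n+1}((0,\delta_{gx}),(1,\delta_x))\le\inf_u[W_n(\delta_{gx},u)+W_n(g^{-1}u,\delta_x)],$$
and $u=gx$ gives $0$. $\blacksquare$

## The limit space

**Proof of Theorem 1.** It remains to produce $(M,d)$, $g$, $S$ as in Proposition 6.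

**Step 1: take the union, so that $S$ maps into the same space.** Identify $X_n$ with $j_n(X_n)\subset X_{n+1}$ and let $M'=\bigcup_nX_n$. Since the $j_n$ commute with $g$, the maps $g$ give a bijection $g:M'\to M'$. Every $\mu\in P(M')$ has finite support, so it lies in $P(X_n)$ for large $n$. Put $S\mu=S_n\mu\in X_{n+1}\subset M'$. By (ii) this does not depend on $n$.

For $x,y\in M'$ the numbers $d_n(x,y)$, defined for large $n$, are nonincreasing in $n$, because the $j_n$ are nonexpansive. Put $d(x,y)=\lim_nd_n(x,y)$. This is a pseudometric with values in $[0,1]$.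

**Step 2: pass the properties to the limit.** From (B), (C) and (iii) we obtain

* (a) $g$ preserves $d$;
* (b) $\sum_{r=1}^md(g^{k_r}x,z)\ge m-1$ for $x,z\in M'$ and distinct $k_r$;
* (c) $d(S\delta_{gx},gS\delta_x)=0$ for $x\in M'$;
* (d) $d(S\mu,S\nu)\le W_d(\mu,\nu)$ for $\mu,\nu\in P(M')$.

For (d), let $\pi$ be an optimal coupling of $\mu,\nu$ for the limit $d$. For all large $p$, by monotonicity and (i),
$$d(S\mu,S\nu)\le d_{p+1}(S\mu,S\nu)=W_p(\mu,\nu)\le\int d_p\,d\pi .$$
As $p\to\infty$ the right side tends to $\int d\,d\pi=W_d(\mu,\nu)$, because $\pi$ has finite support. Property (b) is what keeps the decreasing limit from collapsing: the distances $d(x,gx)$ are still $1$.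

**Step 3: identify points at distance $0$, to get a metric space.** Let $q:M'\to M$ be the quotient of $(M',d)$ by the relation $d=0$, and call the metric on $M$ again $d$; it satisfies $d\le1$. Let $\sigma:M\to M'$ be any section, $q\sigma=\mathrm{id}$; it preserves distances. By (a), $g$ and $g^{-1}$ descend to $M$, so $g$ becomes a bijective isometry of $M$, with $gq=qg$. Define
$$S:P(M)\to M,\qquad S\mu=q\big(S(\sigma_*\mu)\big),$$
where the $S$ on the right is the one on $P(M')$. We check the three hypotheses.

*(3):* by (d) and (W3), $d(S\mu,S\nu)\le W_d(\sigma_*\mu,\sigma_*\nu)\le W_d(\mu,\nu)$.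

*(4):* let $x\in M$. Then $s(gx)=q(S\delta_{\sigma(gx)})$ and $g\,s(x)=q(gS\delta_{\sigma(x)})$. The points $\sigma(gx)$ and $g\sigma(x)$ of $M'$ have the same image $gx$ in $M$, so $d(\sigma(gx),g\sigma(x))=0$, and by (d) $d(S\delta_{\sigma(gx)},S\delta_{g\sigma(x)})=0$. By (c), $d(S\delta_{g\sigma(x)},gS\delta_{\sigma(x)})=0$. The triangle inequality in $M'$ gives $s(gx)=g\,s(x)$.

*(5):* this is (b) for the points $\sigma(x),\sigma(z)$, since $q(g^k\sigma(x))=g^kx$.

By Proposition 6, Theorem 1 is proved. In particular, for $T=T_0$ and $G=T_1$,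
$$F_\varepsilon(T)\cap F_\varepsilon(G)=\emptyset\qquad\text{for all }0<\varepsilon<\tfrac12,$$
and the optimality statement of Theorem 2 is now proved as well. $\blacksquare$
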